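# Hopf algebra extensions of infinite depth

## 1. The module $A/AB^+$ and its tensor powers

Let $k$ be an algebraically closed field. (The arguments never use that $k$ is algebraically closed; we come back to this in Section 2.) Let $A$ be a finite dimensional Hopf algebra over $k$ with comultiplication $\Delta$, counit $\varepsilon$ and antipode $S$. We write $\Delta(a)=a_1\otimes a_2$ with the sum suppressed. A Hopf subalgebra $B\subseteq A$ is a subalgebra with $\Delta(B)\subseteq B\otimes B$ and $S(B)\subseteq B$. An element $g\neq0$ is grouplike if $\Delta g=g\otimes g$, and $r$ is primitive if $\Delta r=r\otimes 1+1\otimes r$.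

All modules are finite dimensional left modules, and $\otimes=\otimes_k$. If $M,N$ are modules over a Hopf algebra, then $M\otimes N$ carries the diagonal action $a(m\otimes n)=a_1m\otimes a_2n$, and $k$ is the trivial module, on which $a$ acts by $\varepsilon(a)$. Thus $k\otimes M\cong M$. Since $B$ is a subcoalgebra, restricting a diagonal $A$-action to $B$ gives the diagonal $B$-action.

**Definition 1.1.** Let $B^+=\ker(\varepsilon|_B)$. Then $AB^+$ is a left ideal of $A$, and
$$Q:=A/AB^+$$
is a left $A$-module. Write $\bar a$ for the class of $a$. For $n\ge 0$ let $I_n$ be the set of isomorphism classes of indecomposable direct summands of $Q^{\otimes n}$ restricted to $B$, with $Q^{\otimes 0}=k$. By Krull–Schmidt each $I_n$ is a finite set.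

The rule to remember is
$$\overline{ab}=\varepsilon(b)\,\bar a\qquad(a\in A,\ b\in B),\tag{1}$$
which holds because $ab-\varepsilon(b)a=a(b-\varepsilon(b)1)\in AB^+$.

**Example 1.2.** Let $A=kG\supseteq B=kH$ for finite groups $H\le G$. Then $AB^+$ is spanned by the elements $gh-g$ with $g\in G$, $h\in H$, so $Q=k[G/H]$ is the permutation module on left cosets, and $Q^{\otimes n}=k[(G/H)^n]$.

**Example 1.3 (smash products).** Let $B$ be a Hopf algebra and $R$ a left $B$-module algebra, which means that $b\cdot(rr')=(b_1\cdot r)(b_2\cdot r')$ and $b\cdot 1=\varepsilon(b)1$. The smash product $R\#B$ is the space $R\otimes B$ with product $(r\#b)(r'\#b')=r(b_1\cdot r')\#b_2b'$. Suppose that $A$ is a Hopf algebra whose underlying algebra is $R\#B$ and that $1\#B$ is a Hopf subalgebra with its given structure. Then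
$$Q\cong R\quad\text{as $B$-modules.}\tag{2}$$
Indeed $(r\#b)(1\#c)=r\#bc$ and $BB^+=B^+$, so $AB^+=R\#B^+$ and $Q=R\otimes(B/B^+)=R$. The action is the given one, since $b\,\overline{r\#1}=\overline{(b_1\cdot r)\#b_2}=\overline{(b\cdot r)\#1}$ by (1).

Here is what $Q$ is for. There is an invariant of ring extensions, the depth, defined through the iterated bimodules $A\otimes_B A\otimes_B\cdots\otimes_BA$. For Hopf algebras, finiteness of depth will turn out to be a question about the $B$-modules $Q^{\otimes n}$ alone: is $\bigcup_n I_n$ a finite set? The counterexamples below are pairs $B\subseteq A$ for which $Q$ contains one well chosen $B$-module whose tensor powers never stop producing new indecomposables.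

## 2. Depth, and the three theorems

For bimodules write $X\mid mY$ if $X$ is isomorphic to a direct summand of the direct sum of $m$ copies of $Y$; write $X\mid Y$ for $m=1$, and use the same notation for modules.

**Definition 2.1.** Let $B\subseteq A$ be an inclusion of $k$-algebras. Put $T_1=A$ as an $(A,A)$-bimodule and $T_{n+1}=A\otimes_BT_n$ for $n\ge1$. For $n\ge 1$ let $T_n^l$, $T_n^r$, $T_n'$ be $T_n$ viewed as a $(B,A)$-, $(A,B)$-, $(B,B)$-bimodule respectively, and let $T_0'=B$ as a $(B,B)$-bimodule. The extension has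

* depth $2s+1$ ($s\ge0$) if $T'_{s+1}\mid m\,T'_s$ for some $m\in\mathbb N$;
* left depth $2s$ ($s\ge1$) if $T^r_{s+1}\mid m\,T^r_s$ for some $m\in\mathbb N$;
* right depth $2s$ ($s\geq 1$) if $T^l_{s+1}\mid m\,T^l_s$ for some $m\in\mathbb N$;
* depth $2s$ if it has both left and right depth $2s$.

The minimal depth $d(B,A)$ is the smallest $d\ge1$ such that the extension has depth $d$, and $d(B,A)=\infty$ if there is none. The extension has finite depth if $d(B,A)<\infty$.

Depth $d$ implies depth $d+1$. If $T'_{s+1}\mid mT'_s$, apply $A\otimes_B-$ to get left depth $2s+2$ and $-\otimes_BA$ to get right depth $2s+2$. If $T^l_{s+1}\mid mT^l_s$ or $T^r_{s+1}\mid mT_s^r$, restrict to $(B,B)$-bimodules to get depth $2s+1$.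

**Example 2.2.** If $B=A$, then $T_1'=A=T_0'$, so $d(A,A)=1$. If $B=k$, then $T_1'=A$ is a direct sum of $\dim A$ copies of $T_0'=k$, so $d(k,A)=1$.

It is known that $kH\subseteq kG$ has finite depth for every inclusion of finite groups and every field $k$, and that every extension of semisimple Hopf algebras has finite depth. The following question is posed in "Subgroups of odd depth—a necessary condition": does every extension of finite dimensional Hopf algebras have finite depth?

The answer is no. Over every algebraically closed field, and in fact over every field, there is a finite dimensional Hopf algebra $A$ with a Hopf subalgebra $B$ such that $d(B,A)=\infty$. If $\operatorname{char}k=p>0$, one can take $A$ cocommutative and $B=k[C_p\times C_p]$; for $p=2$ one gets $\dim A=32$. If $\operatorname{char}k\ne2$, there is an example with $\dim A=256$ and $\dim B=16$. These come from the following theorems.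

**Theorem 2.3 (criterion).** Let $B$ be a Hopf subalgebra of a finite dimensional Hopf algebra $A$. Then $B\subseteq A$ has finite depth if and only if $\bigcup_nI_n$ is finite. In particular, if $B$ has finite representation type, then $B\subseteq A$ has finite depth for every finite dimensional Hopf algebra $A$ containing $B$ as a Hopf subalgebra.

**Theorem 2.4.** Let $\operatorname{char}k=p>0$ and let $G$ be a finite group. Then $kG\subseteq A$ has finite depth for every finite dimensional Hopf algebra $A$ containing $kG$ as a Hopf subalgebra if and only if the Sylow $p$-subgroups of $G$ are cyclic. If they are not cyclic, there is a cocommutative $A$ with $d(kG,A)=\infty$.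

**Theorem 2.5.** If $\operatorname{char}k\neq2$, there is an explicit $256$-dimensional Hopf algebra $A$ with a $16$-dimensional Hopf subalgebra $B$ and $d(B,A)=\infty$.

Theorem 2.4 with $G=C_p\times C_p$ covers positive characteristic, and Theorem 2.5 covers characteristic $0$. The tools used for the counterexamples (Krull–Schmidt, projective covers, Maschke's theorem, linear algebra) are available over any field, which is why those counterexamples do not need $k$ algebraically closed.

## 3. Turning $\otimes_B$ into $\otimes_k$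

The bimodules $T_n$ involve $\otimes_B$, over which we have little control. The next lemma trades each $A\otimes_B-$ for $Q\otimes-$.

**Lemma 3.1.** For a left $A$-module $M$ the map
$$\varphi:A\otimes_BM\to Q\otimes M,\qquad a\otimes m\mapsto\bar a_1\otimes a_2m,$$
is an isomorphism of $A$-modules. If $M$ is an $(A,C)$-bimodule for an algebra $C$, then $\varphi$ is right $C$-linear.

*Proof.* The map is well defined: for $b\in B$, by (1),
$$\varphi(ab\otimes m)=\overline{a_1b_1}\otimes a_2b_2m=\bar a_1\otimes a_2\varepsilon(b_1)b_2m=\bar a_1\otimes a_2bm=\varphi(a\otimes bm).$$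
It is $A$-linear, since $\varphi(ca\otimes m)=\overline{c_1a_1}\otimes c_2a_2m=c\,\varphi(a\otimes m)$, and it is right $C$-linear because $C$ acts on $M$ only.

Define $\psi:Q\otimes M\to A\otimes_BM$ by $\psi(\bar a\otimes m)=a_1\otimes_BS(a_2)m$. To see that this is well defined, replace $a$ by $ab$ with $b\in B$:
$$a_1b_1\otimes_BS(b_2)S(a_2)m=a_1\otimes_Bb_1S(b_2)S(a_2)m=\varepsilon(b)\,a_1\otimes_BS(a_2)m,$$
which is $0$ for $b\in B^+$. Here we used $b_1\in B$. Finally
$$\varphi\psi(\bar a\otimes m)=\bar a_1\otimes a_2S(a_3)m=\bar a\otimes m,\qquad \psi\varphi(a\otimes m)=a_1\otimes_B S(a_2)a_3m=a\otimes m.\qquad\square$$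

**Corollary 3.2.** Over a finite dimensional Hopf algebra, $P\otimes M$ is projective whenever $P$ is projective.

*Proof.* Take $B=k$ in Lemma 3.1, so that $Q=A$. Then $A\otimes M$ with diagonal action is isomorphic to $A\otimes_kM$ with action on the left factor, which is free. Pass to summands of free modules. $\square$

*Proof of Theorem 2.3, finite depth implies $\bigcup_n I_n$ finite.* The aim is to turn a divisibility of bimodules into one between tensor powers of $Q$, by applying $-\otimes_Bk$. Since depth $d$ implies depth $d+1$, there is $s\geq 0$ with $T'_{s+1}\mid mT'_s$. Note that $T'_{n+1}=A\otimes_BT'_n$ for all $n\ge0$. Applying $A\otimes_B-$ repeatedly gives $T'_{n+1}\mid mT'_n$ for $n\ge s$, hence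
$$T'_n\mid m^{n-s}\,T'_s\qquad(n\ge s).$$
Now apply $-\otimes_Bk$. We have $T_1\otimes_Bk=A\otimes_Bk\cong Q$. For $n\ge2$, Lemma 3.1 applied to the $A$-module $M=T_{n-1}\otimes_Bk$ gives
$$T_n\otimes_Bk=A\otimes_B(T_{n-1}\otimes_Bk)\cong Q\otimes(T_{n-1}\otimes_Bk),$$
so $T_n\otimes_Bk\cong Q^{\otimes n}$ by induction. Also $T_0'\otimes_Bk=k=Q^{\otimes 0}$. Therefore $Q^{\otimes n}\mid m^{n-s}\,Q^{\otimes s}$ as $B$-modules for all $n\ge s$. By Krull–Schmidt $I_n\subseteq I_s$ for $n\ge s$, so $\bigcup_nI_n=I_0\cup\dots\cup I_s$ is finite.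

*Proof of Theorem 2.3, $\bigcup_n I_n$ finite implies finite depth.* First, the sets $I_n$ increase. The map $k\to Q$, $1\mapsto\bar1$, is $B$-linear because $b\bar1=\varepsilon(b)\bar1$ by (1). The counit vanishes on $AB^+$ and induces a $B$-map $\bar\varepsilon:Q\to k$ with $\bar\varepsilon(\bar1)=1$. So $k\mid Q$ as $B$-modules, hence $Q^{\otimes n}\mid Q^{\otimes(n+1)}$ and $I_n\subseteq I_{n+1}$.

If the union is finite, then $I_{n+1}=I_n$ for some $n$. Every indecomposable summand of $Q^{\otimes(n+1)}$ is then a summand of $Q^{\otimes n}$, so $Q^{\otimes(n+1)}\mid m\,Q^{\otimes n}$ as $B$-modules, where $m$ is the number of summands.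

To return to bimodules, use Lemma 3.1 with $C=A$: since $T_{j+1}=A\otimes_BT_j\cong Q\otimes T_j$ as $(A,A)$-bimodules, induction from $T_1=A$ gives
$$T_{j+1}\cong Q^{\otimes j}\otimes A,$$
with diagonal left action and right action on the factor $A$. Applying $-\otimes A$ to $Q^{\otimes(n+1)}\mid m\,Q^{\otimes n}$ gives $T^l_{n+2}\mid m\,T^l_{n+1}$. Restricting to $(B,B)$-bimodules, $T'_{n+2}\mid m\,T'_{n+1}$, which is depth $2n+3$.

The last statement of the theorem is immediate: if $B$ has only finitely many indecomposable modules up to isomorphism, then $\bigcup_nI_n$ is finite. $\square$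

## 4. Extensions that the criterion settles at once

*Normal subgroups.* Let $H\trianglelefteq G$ and $B=kH\subseteq A=kG$. Then $H$ acts trivially on $G/H$, so $Q^{\otimes n}$ is a sum of copies of $k$ and $I_n=\{k\}$ for all $n$. Already $I_1=I_0$, and the proof above gives depth $3$.

*Arbitrary subgroups.* For $H\le G$ the $kH$-module $Q^{\otimes n}=k[(G/H)^n]$ is a permutation module, so it is a direct sum of modules $k[H/L]$ with $L\le H$. There are finitely many subgroups $L$, hence finitely many indecomposable summands in all. This recovers finite depth for group algebras, over any field.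

*Semisimple $B$.* Then $B$ has finitely many indecomposable modules, and finite depth follows.

Someone hoping to prove that the answer is "yes" would now try to extend the middle argument: bound the summands of $Q^{\otimes n}$ by a finite list, uniformly in $n$. It worked because $(G/H)^n$ is again an $H$-set, so $Q^{\otimes n}$ never left the class of permutation modules. For a general Hopf subalgebra, $Q$ is just some $B$-module with $k\mid Q$, and when $B$ has infinite representation type nothing visible confines its tensor powers to a finite list. So we turn the problem around and look for two things: a $B$-module $V$ whose tensor powers contain infinitely many indecomposables, and an $A\supseteq B$ with $V\mid Q$. Projective $V$ will not do: by Corollary 3.2 its tensor powers are projective, and there are finitely many indecomposable projectives.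

## 5. Tensor powers of $\Omega(k)$

Let $B$ be a finite dimensional Hopf algebra. By Larson–Sweedler (1969), $B$ is Frobenius, hence self-injective: projective and injective modules coincide. For a module $X$ with projective cover $P(X)\to X$, let $\Omega(X)$ be the kernel, so that $\Omega(X)\subseteq\operatorname{rad}P(X)$. Then $\Omega(X\oplus P)\cong\Omega(X)$ for $P$ projective. Two standard facts hold.

(i) *$\Omega(X)$ has no nonzero projective summand.* Such a summand $I$ is injective, so $P(X)=I\oplus P'$. As $I\subseteq\operatorname{rad}P(X)=\operatorname{rad}I\oplus\operatorname{rad}P'$, we get $I=\operatorname{rad}I$, so $I=0$.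

(ii) *If $X$ is indecomposable and not projective, so is $\Omega(X)$.* First, $\Omega(X)\ne0$. The module $P(X)$ is injective, so $P(X)=J\oplus P'$ with $J$ an injective hull of $\Omega(X)$, and $X\cong J/\Omega(X)\oplus P'$. As $X$ is indecomposable and not projective, $P'=0$. If $\Omega(X)=N_1\oplus N_2$ with both $N_i\neq0$, let $J_i$ be an injective hull of $N_i$; then $X\cong J_1/N_1\oplus J_2/N_2$, and both summands are nonzero because by (i) no $N_i$ is injective. This contradicts indecomposability. So $\Omega(X)$ is indecomposable, and it is not projective by (i).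

**Lemma 5.1.** Let $B$ be a finite dimensional Hopf algebra for which $k$ is not projective. Then $\Omega(k)^{\otimes n}\cong\Omega^n(k)\oplus(\text{projective})$ for all $n\ge0$, and $\Omega^n(k)$ is indecomposable.

*Proof.* Indecomposability follows from (ii) by induction, starting with the one-dimensional module $k$. For the decomposition, the cases $n=0,1$ are clear. Let $n\ge2$ and $X=\Omega(k)^{\otimes(n-1)}$. Tensoring $0\to\Omega(k)\to P(k)\to k\to0$ on the right with $X$ gives an exact sequence
$$0\to\Omega(k)\otimes X\to P(k)\otimes X\to X\to0,$$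
whose middle term is projective by Corollary 3.2. Comparing with $0\to\Omega(X)\to P(X)\to X\to0$, Schanuel's lemma gives
$$(\Omega(k)\otimes X)\oplus P(X)\cong\Omega(X)\oplus(P(k)\otimes X).$$
By (i) $\Omega(X)$ has no projective summand, so Krull–Schmidt gives $\Omega(k)\otimes X\cong\Omega(X)\oplus(\text{projective})$. By induction $X\cong\Omega^{n-1}(k)\oplus(\text{projective})$, so $\Omega(X)\cong\Omega^n(k)$. $\square$

**Corollary 5.2.** Let $B\subseteq A$ be a Hopf subalgebra of a finite dimensional Hopf algebra. If $\Omega_B(k)$ is a direct summand of $Q|_B$ and the numbers $\dim\Omega_B^n(k)$, $n\geq 0$, are unbounded, then $d(B,A)=\infty$.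

*Proof.* The module $k$ is not projective, since otherwise $\Omega^n(k)=0$ for $n\ge1$. By Lemma 5.1, $\Omega^n(k)\mid\Omega(k)^{\otimes n}\mid Q^{\otimes n}$, so $\bigcup_nI_n$ contains indecomposables of unbounded dimension and is infinite. Apply Theorem 2.3. $\square$

## 6. Two minimal resolutions of $k$

A projective resolution $\cdots\to P_1\to P_0\to k\to 0$ with each differential $P_n\to P_{n-1}$ having image in $\operatorname{rad}P_{n-1}$, and with $P_0\to k$ a projective cover, is minimal, and then $0\to\Omega^n(k)\to P_{n-1}\to\Omega^{n-1}(k)\to0$ is exact for $n\ge1$.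

**Lemma 6.1.** Let $\operatorname{char}k=p>0$ and $E=C_p\times C_p$. Then $\dim\Omega^n_{kE}(k)+\dim\Omega^{n-1}_{kE}(k)=np^2$ for $n\ge1$. In particular these dimensions are unbounded.

*Proof.* If $a,b$ generate the two factors, then $s=a-1$, $t=b-1$ satisfy $s^p=t^p=0$, and by dimension $kE\cong k[s,t]/(s^p,t^p)$, a local algebra with radical $(s,t)$. Over $R_s=k[s]/(s^p)$ the trivial module has the resolution
$$\cdots\xrightarrow{\,s\,}R_s\xrightarrow{\,s^{p-1}}R_s\xrightarrow{\,s\,}R_s\to k\to0,$$
exact because the kernel of $s$ is $(s^{p-1})$ and the kernel of $s^{p-1}$ is $(s)$. Do the same for $R_t=k[t]/(t^p)$ and tensor the two complexes over $k$. By Künneth the total complex is a resolution of $k$ by free modules over $R_s\otimes R_t=kE$, with one free generator in degree $n$ for each pair $i+j=n$, $i,j\ge0$; so $\operatorname{rank}P_n=n+1$. The differentials have entries in $(s,t)$, so the resolution is minimal. Hence $\dim\Omega^n(k)+\dim\Omega^{n-1}(k)=\dim P_{n-1}=np^2$. $\square$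

For $p=2$ this gives $\dim\Omega^n(k)=2n+1$, and Lemma 5.1 for $n=2$ reads $\Omega(k)^{\otimes2}\cong\Omega^2(k)\oplus kE$ with dimensions $9=5+4$.

**Lemma 6.2.** Let $\Lambda=\Lambda(x_1,x_2)$ be the exterior algebra on two generators. Then $\dim\Omega^n_\Lambda(k)=2n+1$.

*Proof.* Let $D_n$ have basis $e_{i,j}$ with $i+j=n$, $i,j\ge0$, put $P_n=\Lambda\otimes D_n$, and let $d$ be the $\Lambda$-linear map with
$$d(e_{i,j})=x_1e_{i-1,j}+x_2e_{i,j-1},$$
where symbols with a negative index are $0$. Since $x_1^2=x_2^2=0$, we get $d^2(e_{i,j})=(x_1x_2+x_2x_1)e_{i-1,j-1}=0$. With $\Lambda_q$ the degree $q$ part of $\Lambda$, the complex is the direct sum over $m\ge0$ of strands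
$$0\to\Lambda_0\otimes D_m\to\Lambda_1\otimes D_{m-1}\to\Lambda_2\otimes D_{m-2}\to0 .$$
For $m=0$ the strand is $k$, sitting in $P_0$. For $m\ge1$ the dimensions are $m+1$, $2m$, $m-1$. The first map is injective: in the image of $\sum c_{i,j}e_{i,j}$ the coefficient of $x_1e_{i-1,j}$ is $c_{i,j}$ for $i\ge1$, and that of $x_2e_{0,m-1}$ is $c_{0,m}$. The second map is surjective, since $d(x_1e_{i,j})=x_1x_2e_{i,j-1}$. As $(m+1)-2m+(m-1)=0$, the strand is exact. So $P_\bullet$ is a resolution of $k$. It is minimal because the entries of $d$ lie in $\operatorname{rad}\Lambda=(x_1,x_2)$. It has $\dim P_n=4(n+1)$. From $\dim\Omega^0(k)=1$ and $\dim\Omega^{n+1}(k)=4(n+1)-(2n+1)=2(n+1)+1$ the claim follows by induction. $\square$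

## 7. Characteristic $p$: every $kG$-module is a summand of some $Q$

Let $\operatorname{char}k=p>0$, $G$ a finite group, $V$ a $kG$-module.

**Step 1: the Hopf algebra $A_V$.** This step makes a Hopf algebra $A_V\supseteq kG$ from $V$. Put
$$u(V)=S(V)/(v^p:v\in V),$$
with the elements of $V$ primitive. In $S(V)$ the binomial theorem modulo $p$ gives $\Delta(v^p)=(v\otimes1+1\otimes v)^p=v^p\otimes1+1\otimes v^p$, so each $v^p$ is primitive. An ideal generated by primitive elements $r$ is a Hopf ideal:
$$\Delta(arb)=\Delta(a)(r\otimes1+1\otimes r)\Delta(b),\quad \varepsilon(r)=0,\quad S(r)=-r.\tag{3}$$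
So $u(V)$ is a commutative and cocommutative Hopf algebra. Since $v\mapsto v^p$ is additive and $(cv)^p=c^pv^p$, the ideal is generated by the $p$-th powers of a basis of $V$, and $\dim u(V)=p^{\dim V}$. The group $G$ acts on $u(V)$ by graded Hopf algebra automorphisms.

Let $A_V=u(V)\#kG$ with product $(r\#g)(r'\#g')=r(g\cdot r')\#gg'$ and coproduct $\Delta(r\#g)=(r_1\#g)\otimes(r_2\#g)$. The coproduct is multiplicative, because $g$ acts by coalgebra automorphisms:
$$\Delta\big(r(g\cdot r')\#gg'\big)=\big(r_1(g\cdot r'_1)\#gg'\big)\otimes\big(r_2(g\cdot r_2')\#gg'\big)=\Delta(r\#g)\Delta(r'\#g').$$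
With $S(r\#g)=(1\#g^{-1})(S(r)\#1)$ we have $S(r_1\# g)(r_2\#g)=g^{-1}S(r_1)r_2g=\varepsilon(r)$ and $(r_1\#g)S(r_2\#g)=r_1S(r_2)=\varepsilon(r)$. So $A_V$ is a finite dimensional cocommutative Hopf algebra, and $kG$ is a Hopf subalgebra.

**Step 2: $V\mid Q$.** By (2), $Q\cong u(V)$ as a $kG$-module. The relations $v^p$ live in degree $p\ge2$, so the degree-one part of $u(V)$ is $V$. The grading is $G$-stable, so $V$ is a direct summand of $Q$.

**Step 3: a counterexample.** Let $G=C_p\times C_p$ and let $V$ be the augmentation ideal of $kG$. As $kG$ is local, $kG=P(k)$ and $V=\operatorname{rad}kG=\Omega(k)$. By Step 2, Lemma 6.1 and Corollary 5.2,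
$$d(kG,A_V)=\infty .$$
Here $\dim A_V=p^{p^2-1}\cdot p^2$, and for $p=2$ this is $8\cdot4=32$. In that case, with the basis $u_1=s$, $u_2=t$, $u_3=st$ of $V$ and $a=1+s$, $b=1+t$, the algebra $A_V$ is generated by commuting $u_i$ with $u_i^2=0$ and commuting $a,b$ with $a^2=b^2=1$, subject to
$$au_1=u_1a,\quad au_2=(u_2+u_3)a,\quad bu_1=(u_1+u_3)b,\quad bu_2=u_2b,\quad au_3=u_3a,\quad bu_3=u_3b.$$

*Proof of Theorem 2.4.* If the Sylow $p$-subgroups of $G$ are cyclic, then $kG$ has finite representation type (Higman 1954), and Theorem 2.3 gives finite depth for every $A$.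

Conversely, let $P$ be a noncyclic Sylow $p$-subgroup. We transport the example of Step 3 from a quotient of $P$ up to $G$. By Burnside's basis theorem, the quotient of $P$ by its Frattini subgroup is elementary abelian of rank at least $2$, so $P$ has a quotient $E\cong C_p\times C_p$. Let $W$ be the inflation to $P$ of $\Omega_{kE}(k)$ and let $V=\operatorname{Ind}_P^GW$. By Mackey's formula (the double coset of $1$), $W\mid\operatorname{Res}_PV$.

Suppose $kG\subseteq A_V$ had finite depth. Since $V^{\otimes n}\mid Q^{\otimes n}$ as $kG$-modules, Theorem 2.3 says that only finitely many indecomposable $kG$-modules occur as summands of the modules $V^{\otimes n}$, $n\ge0$. Each restricts to $P$ as a finite sum of indecomposables, so only finitely many indecomposable $kP$-modules occur in the modules $\operatorname{Res}_PV^{\otimes n}$, hence only finitely many in the modules $W^{\otimes n}\mid\operatorname{Res}_PV^{\otimes n}$. But $W^{\otimes n}$ is the inflation of $\Omega_{kE}(k)^{\otimes n}$, so by Lemma 5.1 it has as a summand the inflation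 of $\Omega^n_{kE}(k)$. This is indecomposable over $kP$, because a $kE$-module and its inflation have the same submodules. Its dimension is unbounded in $n$ by Lemma 6.1, a contradiction. So $d(kG,A_V)=\infty$, and $A_V$ is cocommutative. $\square$

## 8. Characteristic $0$: primitives are forbidden, and a sign twist helps

The construction of Section 7 made the elements of $V$ primitive. In characteristic $0$ this cannot be imitated.

**Lemma 8.1.** If $\operatorname{char}k=0$, a finite dimensional Hopf algebra has no nonzero primitive element.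

*Proof.* Let $v\ne0$ be primitive, and let $n\geq 1$ be minimal with $v^n=\sum_{i<n}c_iv^i$. If $n=1$, then $v=c_01$, and $\varepsilon(v)=0$ forces $v=0$. If $n\ge2$, apply $\Delta$ and expand in the linearly independent elements $v^i\otimes v^j$, $0\le i,j\le n-1$. On the left, $v^n\otimes1$ and $1\otimes v^n$ rewrite as combinations of $v^i\otimes1$ and $1\otimes v^i$, so $v\otimes v^{n-1}$ has coefficient $n$. On the right only terms with $i+j<n$ occur, so the coefficient is $0$. Hence $n=0$ in $k$, a contradiction. $\square$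

So we work with skew primitive elements. From now on $\operatorname{char}k\ne2$. Lemma 6.2 suggests a $B$ built from $\Lambda(x_1,x_2)$, and $A$ should have at least one more generator $y$ on which the $x_i$ act nontrivially in $Q$.

*First attempt.* Treat $y$ like the $x_i$: take $g$ grouplike with $g^2=1$, let $g$ anticommute with $x_1,x_2,y$, and let $\Delta c=c\otimes1+g\otimes c$ for $c\in\{x_1,x_2,y\}$. For two such elements,
$$\Delta(cc'+c'c)=(cc'+c'c)\otimes1+1\otimes(cc'+c'c)+(cg+gc)\otimes c'+(c'g+gc')\otimes c,$$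
and the last two terms vanish. So $x_iy+yx_i$ is primitive, and in characteristic $0$ it must vanish in every finite dimensional quotient. But then $x_i\bar y=\overline{x_iy}=-\overline{yx_i}=0$ in $Q$. With all these anticommutators set to zero, $A=\Lambda(x_1,x_2,y)\#k\langle g\rangle$, $B=\Lambda(x_1,x_2)\#k\langle g\rangle$, and $Q=\langle\bar1,\bar y\rangle$ is a sum of one-dimensional modules killed by $x_1,x_2$. The same holds for all $Q^{\otimes n}$, so only two indecomposables ever occur and the depth is finite. The attempt stops at the primitivity of $x_iy+yx_i$.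

*The twist.* Add a second grouplike $h$ which commutes with the $x_i$ and anticommutes with $y$, and use $h$ instead of $g$ in $\Delta y$. We will find
$$\Delta z_i=z_i\otimes1+gh\otimes z_i+2x_ih\otimes y,\qquad z_i=x_iy+yx_i .$$
Now $z_i$ is not primitive. It even cannot be killed cheaply: in a Hopf quotient with $z_i=0$ we would have $2x_ih\otimes y=0$, so $x_i=0$ or $y=0$. Thus $x_i\bar y=\bar z_i$ has a chance to be nonzero. The price is a longer list of relations. They are found by killing primitive elements as they appear, and one must then check that the result has not collapsed.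

## 9. The Hopf algebra $A$

Let $F$ be the algebra with generators $g,h,x_1,x_2,y$ and relations
$$g^2=h^2=1,\quad gh=hg,\quad gx_i=-x_ig,\quad gy=-yg,\quad hx_i=x_ih,\quad hy=-yh.$$
Let $g,h$ be grouplike, and put
$$\Delta x_i=x_i\otimes1+g\otimes x_i,\quad\Delta y=y\otimes1+h\otimes y,\quad\varepsilon(x_i)=\varepsilon(y)=0,\quad S(x_i)=-gx_i,\quad S(y)=-hy.$$
This is a Hopf algebra. The coproduct respects the relations: for instance $\Delta g\,\Delta y=gy\otimes g+gh\otimes gy=-\Delta y\,\Delta g$ and $\Delta h\,\Delta x_i=hx_i\otimes h+hg\otimes hx_i=\Delta x_i\,\Delta h$; in the same way $\Delta g\,\Delta x_i=gx_i\otimes g+1\otimes gx_i=-\Delta x_i\,\Delta g$ and $\Delta h\,\Delta y=hy\otimes h+1\otimes hy=-\Delta y\,\Delta h$. It is coassociative and counital on generators. The antihomomorphism $S$ (with $S(g)=g$, $S(h)=h$) respects the relations: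

* $S(x_i)g=-gx_ig=x_i$ and $-gS(x_i)=g\,gx_i=x_i$;
* $S(y)g=-hyg=ghy$ and $-gS(y)=ghy$;
* $S(x_i)h=-gx_ih=-hgx_i=hS(x_i)$;
* $S(y)h=-hyh=y$ and $-hS(y)=hhy=y$.

On generators $S(x_i)+gx_i=0=x_i+gS(x_i)$ and $S(y)+hy=0=y+hS(y)$, and the antipode identities pass to products because $S$ is antimultiplicative.

Put
$$z_i=x_iy+yx_i,\qquad w=x_1z_2-z_2x_1 .$$
Counting signs,
$$gz_i=z_ig,\quad hz_i=-z_ih,\quad gw=-wg,\quad hw=-wh.\tag{4}$$
We write $[u,v]=uv-vu$ and $\{u,v\}=uv+vu$. Ideals generated by primitive elements are Hopf ideals by (3).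

**Step 1: the quadratic relations in the $x_i$ and $y$.** Impose
$$x_ix_j+x_jx_i=0\ (i\le j),\qquad y^2=0.\tag{5}$$
As $\operatorname{char}k\ne2$, this includes $x_i^2=0$. The elements killed are primitive: for the $x_i$ this is the computation in Section 8, and $\Delta(y^2)=y^2\otimes1+(yh+hy)\otimes y+1\otimes y^2$ with $yh+hy=0$. So $F_1=F/(5)$ is a Hopf algebra. We collect what holds in $F_1$.

From the relations among the $x_i$:
$$[x_i,z_i]=x_i^2y+x_iyx_i-x_iyx_i-yx_i^2=0,\tag{6}$$
$$w=x_1x_2y+x_1yx_2-x_2yx_1-yx_2x_1,\qquad[x_2,z_1]=x_2x_1y+x_2yx_1-x_1yx_2-yx_1x_2=-w,\tag{7}$$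
where the last equality uses $x_2x_1=-x_1x_2$. Hence
$$\{x_1,w\}=x_1^2z_2-z_2x_1^2=0,\qquad\{x_2,w\}=-(x_2^2z_1-z_1x_2^2)=0.\tag{8}$$

From $y^2=0$:
$$z_iy-yz_i=x_iy^2-y^2x_i=0.\tag{9}$$
Using (9) to move $y$ past $z_2$,
$$wy+yw=x_1yz_2-z_2x_1y+yx_1z_2-z_2yx_1=z_1z_2-z_2z_1.\tag{10}$$

Finally, add
$$\Delta x_i\Delta y=x_iy\otimes1+x_ih\otimes y+gy\otimes x_i+gh\otimes x_iy,\quad\Delta y\Delta x_i=yx_i\otimes1+yg\otimes x_i+hx_i\otimes y+hg\otimes yx_i.$$
Since $gy+yg=0$ and $hx_i=x_ih$,
$$\Delta z_i=z_i\otimes1+gh\otimes z_i+2x_ih\otimes y.\tag{11}$$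

**Step 2: the quadratic relations in the $z_i$.** The purpose is to see that
$$r_{ij}=z_iz_j+z_jz_i\quad(i\le j)\tag{12}$$
is primitive in $F_1$, so that it may be killed. By (11), using $hx_jh=x_j$, $hz_j=-z_jh$ and $(gh)^2=1$,
$$\begin{aligned}\Delta z_i\Delta z_j={}&z_iz_j\otimes1+z_igh\otimes z_j+2z_ix_jh\otimes y+ghz_j\otimes z_i+1\otimes z_iz_j\\&+2gx_j\otimes z_iy-2x_iz_jh\otimes y+2x_ig\otimes yz_j+4x_ix_j\otimes y^2.\end{aligned}$$
Add the expression with $i$ and $j$ interchanged.

* The terms ending in $\otimes z_j$ are $(z_igh+ghz_i)\otimes z_j=0$, as $ghz_i=-z_igh$ by (4). Likewise for $\otimes z_i$.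
* The terms ending in $\otimes y$ add up to $-2\big([x_i,z_j]+[x_j,z_i]\big)h\otimes y$, which is $0$ by (6) if $i=j$ and by (7) if $i\ne j$.
* $2gx_j\otimes z_iy+2x_jg\otimes yz_i=2x_jg\otimes(yz_i-z_iy)=0$ by (9), and the same with $i,j$ interchanged.
* $y^2=0$.

What remains is $\Delta r_{ij}=r_{ij}\otimes1+1\otimes r_{ij}$. So $F_2=F_1/(r_{11},r_{12},r_{22})$ is a Hopf algebra. In $F_2$ we have $z_i^2=0$ and $z_1z_2=-z_2z_1$, so (10) becomes
$$wy+yw=2z_1z_2,\tag{13}$$
and, using $w=[x_1,z_2]=-[x_2,z_1]$,
$$\{w,z_2\}=x_1z_2^2-z_2^2x_1=0,\qquad\{w,z_1\}=-(x_2z_1^2-z_1^2x_2)=0.\tag{14}$$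

**Step 3: the relation $w^2=0$.** The purpose is to see that $w^2$ is primitive in $F_2$. First compute
$$\Delta x_1\Delta z_2=x_1z_2\otimes1+x_1gh\otimes z_2+2x_1x_2h\otimes y+gz_2\otimes x_1+h\otimes x_1z_2+2gx_2h\otimes x_1y,$$
$$\Delta z_2\Delta x_1=z_2x_1\otimes1+z_2g\otimes x_1+ghx_1\otimes z_2+h\otimes z_2x_1+2x_2hx_1\otimes y+2x_2hg\otimes yx_1.$$
Subtract. The terms in $\otimes x_1$ cancel because $gz_2=z_2g$. Moreover $x_1gh-ghx_1=2x_1gh$, $2x_1x_2h-2x_2x_1h=4x_1x_2h$, and $2gx_2h=-2x_2gh$. So $\Delta w=P+H+X+Y+T$ with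
$$P=w\otimes1,\quad H=h\otimes w,\quad X=2x_1gh\otimes z_2,\quad Y=-2x_2gh\otimes z_1,\quad T=4x_1x_2h\otimes y.$$
Now $(\Delta w)^2$ is the sum of the five squares and the ten anticommutators.

* $P^2=w^2\otimes1$ and $H^2=1\otimes w^2$. Also $X^2=Y^2=T^2=0$, as $z_2^2=z_1^2=y^2=0$.
* $\{P,H\}=(wh+hw)\otimes w=0$ by (4).
* By (4), $ghw=wgh$, so $\{P,X\}=2(wx_1+x_1w)gh\otimes z_2=0$ and $\{P,Y\}=-2(wx_2+x_2w)gh\otimes z_1=0$ by (8).
* $\{P,T\}=4(wx_1x_2-x_1x_2w)h\otimes y=0$, since $w$ anticommutes with both $x_i$.
* $\{H,X\}=2x_1g\otimes(wz_2+z_2w)=0$ and $\{H,Y\}=-2x_2g\otimes(wz_1+z_1w)=0$ by (14).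
* $\{X,T\}=\{Y,T\}=0$: the first tensor factors contain $x_1$ twice, respectively $x_2$ twice.
* $\{H,T\}=4x_1x_2\otimes(wy+yw)$.
* Since $x_1gh\,x_2gh=-x_1x_2$ and $x_2gh\,x_1gh=-x_2x_1=x_1x_2$, we have $\{X,Y\}=4x_1x_2\otimes z_2z_1-4x_1x_2\otimes z_1z_2$.

The last two add up to $4x_1x_2\otimes\big(wy+yw-(z_1z_2-z_2z_1)\big)=0$ by (10). So $\Delta(w^2)=w^2\otimes1+1\otimes w^2$, and
$$A:=F_2/(w^2)$$
is a Hopf algebra. Let $B\subseteq A$ be the subalgebra generated by $g,h,x_1,x_2$; it is a Hopf subalgebra, by the formulas for $\Delta$ and $S$ on these generators.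

## 10. A basis of $A$

So far $A$ might be very small. We show that $\dim A=256$ by constructing a smash product of that dimension which satisfies the relations of $A$.

**Step 4a: the algebra $K$.** Let $K$ be the algebra with generators $y,z_1,z_2,w$ and relations
$$y^2=z_1^2=z_2^2=w^2=0,\quad z_1z_2=-z_2z_1,\quad z_iy=yz_i,\quad wz_i=-z_iw,\quad wy+yw=2z_1z_2.\tag{15}$$
*Claim: $K$ has basis $z_1^az_2^by^cw^d$ with $a,b,c,d\in\{0,1\}$.*

Spanning: the span of these monomials contains $1$, and it is stable under right multiplication by the generators. For $w$ this is clear. Multiplying by $z_i$, move $z_i$ to the left past $w$ and $y$ with a sign. Multiplying by $y$ is clear when $d=0$, and for $d=1$ we use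
$$z_1^az_2^by^cwy=-z_1^az_2^by^{c+1}w+2z_1^az_2^bz_1z_2y^c.$$

Independence: let $E_1=\Lambda(z_1,z_2)\otimes k[y]/(y^2)$, of dimension $8$, and $t=z_1z_2$. Let $\sigma$ be the automorphism of $E_1$ which is $-1$ on $z_1,z_2,y$. Let $\delta$ be the $\sigma$-derivation, $\delta(rs)=\sigma(r)\delta(s)+\delta(r)s$, with $\delta(z_i)=0$ and $\delta(y)=2t$. It is well defined, since
$$\delta(y^2)=-2yt+2ty=0,\qquad\delta(z_iy-yz_i)=-2z_it-2tz_i=0$$
(both terms in the second are $0$), and the relations among the $z_i$ go to $0$. The Ore extension $E_1[w;\sigma,\delta]$ is free as a left $E_1$-module on the powers of $w$, with $wr=\sigma(r)w+\delta(r)$. In it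
$$w^2r=\sigma^2(r)w^2+(\sigma\delta+\delta\sigma)(r)\,w+\delta^2(r).$$
For $r=z_i$ this is $z_iw^2$. For $r=y$ we have $\sigma\delta(y)=2t$, $\delta\sigma(y)=-2t$ and $\delta^2(y)=0$, so $w^2y=yw^2$. Hence $w^2$ is central, and the quotient by $(w^2)$ is free over $E_1$ on $1,w$, of dimension $8\cdot2=16$. It satisfies (15), since $wz_i=-z_iw$ and $wy=-yw+2t$. So $K$ maps onto a $16$-dimensional algebra, and the $16$ spanning monomials are independent.

**Step 4b: $g,h,x_1,x_2$ act on $K$.** We want $K$ to become a module algebra over the candidate for $B$. The relations (15) are homogeneous for $\deg y=\deg z_i=\deg w=1$. Let $h$ act on $K$ by $(-1)^{\deg}$, and let $g$ act by the automorphism $y\mapsto-y$, $w\mapsto-w$, $z_i\mapsto z_i$, which preserves (15). For $x_1,x_2$ we want $g$-skew derivations $D_1,D_2$, that is $D(\kappa\kappa')=D(\kappa)\kappa'+g(\kappa)D(\kappa')$, with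
$$D_1:\ y\mapsto z_1,\ z_1\mapsto0,\ z_2\mapsto w,\ w\mapsto0;\qquad D_2:\ y\mapsto z_2,\ z_1\mapsto-w,\ z_2\mapsto0,\ w\mapsto0.$$
These values are read off from the commutators with $x_1,x_2$ in Section 9. The rule defines $D_1$ on the free algebra, and it descends to $K$ if each relation goes to $0$ in $K$:

* $y^2\mapsto z_1y-yz_1=0$;
* $z_1y-yz_1\mapsto z_1^2-z_1^2=0$;
* $z_2y-yz_2\mapsto(wy+z_2z_1)-(z_1z_2-yw)=(wy+yw)-2z_1z_2=0$;
* $z_1^2\mapsto0$, and $z_2^2\mapsto wz_2+z_2w=0$;
* $z_1z_2+z_2z_1\mapsto z_1w+wz_1=0$;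
* $z_1w+wz_1\mapsto0$, and $z_2w+wz_2\mapsto w^2-w^2=0$;
* $w^2\mapsto0$;
* $wy+yw-2z_1z_2\mapsto-wz_1+z_1w-2z_1w=0$.

For $D_2$ use symmetry. The assignment $\theta:y\mapsto y$, $z_1\leftrightarrow z_2$, $w\mapsto-w$ is an automorphism of $K$; the only relation to look at is the last of (15), which becomes $-(wy+yw)=2z_2z_1$. It commutes with $g$, so $\theta D_1\theta^{-1}$ is a $g$-skew derivation. Its values are $y\mapsto z_2$, $z_1\mapsto\theta(w)=-w$, $z_2\mapsto0$, $w\mapsto0$, so it is $D_2$.

Next, the operators satisfy the relations of the $x_i$ with $g,h$ and with each other. Since $D_i$ preserves degree, $hD_i=D_ih$. On generators $gD_i=-D_ig$ by inspection: for example $gD_1y=z_1=-D_1gy$ and $gD_1z_2=-w=-D_1gz_2$. This identity passes to products because both sides satisfy $\Phi(\kappa\kappa')=\Phi(\kappa)g(\kappa')+\kappa\,\Phi(\kappa')$. Now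
$$D_iD_j(\kappa\kappa')=D_iD_j(\kappa)\kappa'+gD_j(\kappa)D_i(\kappa')+D_ig(\kappa)D_j(\kappa')+\kappa D_iD_j(\kappa').$$
Add the same formula with $i,j$ interchanged. The cross terms cancel, because $gD_j+D_jg=0$ and $gD_i+D_ig=0$. So $D_iD_j+D_jD_i$ is an ordinary derivation. For $i=j$ the cross terms already cancel in the one formula, so $D_i^2$ is a derivation as well. They vanish on generators: $D_1^2$ sends $y\mapsto D_1z_1=0$ and $z_2\mapsto D_1w=0$; $D_2^2$ sends $y\mapsto D_2z_2=0$ and $z_1\mapsto-D_2w=0$; $D_1D_2+D_2D_1$ sends $y\mapsto D_1z_2+D_2z_1=w-w=0$; on the generators not listed each term is $0$ because $D_iw=0$. So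
$$D_1^2=D_2^2=D_1D_2+D_2D_1=0.$$

**Step 4c: $A\cong K\#B_0$.** Let $B_0$ be the $16$-dimensional Hopf algebra $\Lambda(x_1,x_2)\#k\langle g,h\rangle$, with basis $x_1^ax_2^bg^ch^d$, the relations $gx_i=-x_ig$, $hx_i=x_ih$, and the coproduct as above. (Its relations are respected by $\Delta$ and $S$ by the computations of Section 9.) By Step 4b, with $x_i$ acting by $D_i$, $K$ is a $B_0$-module algebra: the skew derivation rule is exactly the condition for $\Delta x_i=x_i\otimes1+g\otimes x_i$, and $D_i(1)=0$. So the smash product $K\#B_0$, of dimension $16\cdot16=256$, exists, and in it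
$$g\kappa=g(\kappa)g,\quad h\kappa=h(\kappa)h,\quad x_i\kappa=D_i(\kappa)+g(\kappa)x_i.\tag{16}$$
In particular $x_iy+yx_i=z_i$ and $x_1z_2-z_2x_1=w$. All relations of $A$ hold in $K\#B_0$: those between $g,h,x_i$ hold in $B_0$; $gy=-yg$ and $hy=-yh$ are in (16); $y^2=0$, (12) and $w^2=0$ hold in $K$. So there is an algebra map $A\to K\#B_0$, surjective because the image contains $y,g,h,x_i$ and hence $z_i,w$.

Conversely, in $A$ the elements $y,z_1,z_2,w$ satisfy (15), by (5), (9), Step 2, (13), (14) and $w^2=0$. So there is an algebra map from $K$ to $A$. On the generators of $K$ the rules (16) hold in $A$, by the relations of $F$, (4), the definitions of $z_i$ and $w$, and (6), (7), (8); they extend to products by the skew derivation rule. Hence the span of products (image of $K$)$\cdot B$ is stable under left multiplication by $y,g,h,x_1,x_2$. It contains $1$, so it is $A$. As $B$ is spanned by the $16$ monomials $x_1^ax_2^bg^ch^d$, we get $\dim A\le16\cdot16$. Therefore the surjection is an isomorphism,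
$$A\cong K\#B_0,\qquad\dim A=256,$$
and it carries $B$ isomorphically onto $B_0$, compatibly with coproducts, since generators go to generators. So $\dim B=16$.

## 11. $\Omega(k)$ in the degree-two part of $K$

By (2), $Q\cong K$ as a $B$-module, with $g,h$ acting as in Step 4b and $x_i$ acting by $D_i$. The action preserves degree, so $Q$ is the direct sum of the $B$-modules $K_0,\dots,K_4$, of dimensions $1,4,6,4,1$.

In Section 7 the interesting summand sat in degree one. Here degree one gives nothing: $K_1=\langle y,z_1,z_2,w\rangle$ is generated by $y$, with $x_1y=z_1$, $x_2y=z_2$, $x_1x_2y=D_1z_2=w$. Let $\chi$ be the character of $k\langle g,h\rangle$ with $\chi(g)=\chi(h)=-1$. The $B$-map $B\otimes_{k\langle g,h\rangle}k_\chi\to K_1$ sending $1\otimes1$ to $y$ is therefore bijective. Since $k\langle g,h\rangle$ is semisimple ($\operatorname{char}k\ne2$), $K_1$ is projective, and so are its tensor powers. So we look at degree two.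

**Step 5: $\Omega_B(k)\mid Q$.** The space $K_2$ has basis $yz_1,\,yz_2,\,yw,\,z_1z_2,\,z_1w,\,z_2w$. Put $v=z_1z_2-yw$. Using $g(y)=-y$, $g(z_i)=z_i$ and (15):
$$D_1(yz_1)=z_1^2=0,\qquad D_2(yz_1)=z_2z_1+(-y)(-w)=-v,$$
$$D_1(yz_2)=z_1z_2-yw=v,\qquad D_2(yz_2)=z_2^2=0,$$
$$D_1(z_1z_2)=z_1w,\quad D_2(z_1z_2)=-wz_2=z_2w,\quad D_1(yw)=z_1w,\quad D_2(yw)=z_2w,$$
so $D_1v=D_2v=0$. Also $D_i(z_jw)=D_i(z_j)w=0$, because $D_i(z_j)\in\{0,\pm w\}$ and $w^2=0$. Moreover $h$ is $+1$ on $K_2$, and $g$ is $-1$ on $yz_i$ and $z_iw$ and $+1$ on $z_1z_2$ and $v$. Hence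
$$K_2=M\oplus M',\qquad M=\langle yz_1,yz_2,v\rangle,\quad M'=\langle z_1z_2,z_1w,z_2w\rangle$$
as $B$-modules.

Now compute $\Omega_B(k)$. As $k\langle g,h\rangle$ is semisimple, $B\otimes_{k\langle g,h\rangle}k$ is projective. As a $\Lambda(x_1,x_2)$-module it is $\Lambda(x_1,x_2)$ itself, which has a unique maximal submodule, so it is the projective cover of $k$. Thus $\Omega_B(k)=\langle x_1,x_2,x_1x_2\rangle$, with $g$ acting by $-1$ on $x_i$ and $+1$ on $x_1x_2$, and $h$ acting trivially. The linear map
$$\Omega_B(k)\to M,\qquad x_i\mapsto yz_i,\quad x_1x_2\mapsto v$$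
is an isomorphism of $B$-modules:

* $x_1\cdot x_2=x_1x_2$ corresponds to $D_1(yz_2)=v$, and $x_2\cdot x_1=-x_1x_2$ to $D_2(yz_1)=-v$;
* $x_i\cdot x_i=0$ corresponds to $D_i(yz_i)=0$, and $x_i\cdot x_1x_2=0$ to $D_iv=0$;
* $g$ acts by $-1$ on $x_i$ and $yz_i$ and by $+1$ on $x_1x_2$ and $v$, and $h$ acts trivially on both sides.

So $\Omega_B(k)\cong M$ is a direct summand of $K_2$, hence of $Q$.

**Step 6: $\dim\Omega^n_B(k)=2n+1$.** We reduce to Lemma 6.2 by restricting to $\Lambda=\Lambda(x_1,x_2)$. The ideal $J$ of $B$ generated by $x_1,x_2$ is nilpotent, and $B/J\cong k\langle g,h\rangle$ is semisimple, so $J=\operatorname{rad}B$. For a $B$-module $X$, the subspace $x_1X+x_2X$ is stable under $g$ and $h$ (as $gx_iX=x_igX$ and $hx_iX=x_ihX$) and under the $x_i$. Hence $\operatorname{rad}X=JX=x_1X+x_2X$, which is also the radical of $X$ over $\Lambda$. Moreover $B$ is free as a left $\Lambda$-module on the $g^ch^d$, so projective $B$-modules restrict to projective $\Lambda$-modules. Therefore a minimal projective $B$-resolution of $k$ restricts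 to a minimal projective $\Lambda$-resolution of $k$, and by Lemma 6.2
$$\dim\Omega_B^n(k)=\dim\Omega_\Lambda^n(k)=2n+1 .$$

These dimensions are unbounded and $\Omega_B(k)\mid Q$ by Step 5, so Corollary 5.2 gives $d(B,A)=\infty$. This proves Theorem 2.5. $\square$
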